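# Packing tilted squares by translations in a unit square

## Two tilted squares of area 1/5

Take the square $U$ with vertices
$$(-.1,-.3),\quad (.3,-.1),\quad (.1,.3),\quad (-.3,.1).$$
Its first edge is $(.4,.2)$, so its area is $.16+.04=\frac15$, and its sides make the angle $\arctan\frac12$ with the coordinate axes. Let $V$ be the mirror image of $U$ in the line $x=y$, with vertices
$$(-.3,-.1),\quad (-.1,.3),\quad (.3,.1),\quad (.1,-.3).$$
Both are centered at the origin, so $U=-U$ and $V=-V$, and both have bounding box $[-.3,.3]^2$.

Suppose we may slide $U$ and $V$ but not turn them. What is the smallest axis-parallel square that holds both without overlap? The unit square $I=[0,1]^2$ is large enough. The translate $U+(.3,.3)$ has vertices $(.2,0),(.6,.2),(.4,.6),(0,.4)$, where $x+y$ takes the values $.2,.8,1,.4$. The translate $V+(.7,.7)$ has vertices $(.4,.6),(.6,1),(1,.8),(.8,.4)$, where $x+y$ takes the values $1,1.6,1.8,1.2$. Both lie in $I$, and the diagonal line $x+y=1$ separates them; they touch at $(.4,.6)$.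

Nothing smaller works. Suppose $U+c$ and $V+d$ lie in $[0,t]^2$ with $t<1$. The bounding boxes have side $.6$, so all coordinates of $c$ and $d$ lie in $[.3,t-.3]$, and $w=d-c$ has both coordinates of absolute value at most $t-.6<.4$. Now
$$(.4,.4)=(.1,.3)+(.3,.1),\qquad (.4,-.4)=(.3,-.1)+(.1,-.3)$$
are sums of a vertex of $U$ and a vertex of $V$, and so are their negatives. The set $U+V=\{u+v: u\in U,\ v\in V\}$ is convex, hence contains $[-.4,.4]^2$. Choose $\varepsilon\in(0,1)$ so small that $w/(1-\varepsilon)\in[-.4,.4]^2$, and write $w=(1-\varepsilon)(u+v)$ with $u\in U$, $v\in V$. Then
$$c+(1-\varepsilon)u=d-(1-\varepsilon)v .$$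
Since $0$ is an interior point of $U$ and of $V=-V$, the left side is interior to $U+c$ and the right side is interior to $V+d$. So the interiors meet, and the two squares overlap.

Two squares of the *same* tilt behave better. Let $P_0=U+(.3,.3)$. At its vertices $2x+y$ equals $.4,1.4,1.4,.4$, so $.4\le 2x+y\le 1.4$ on $P_0$. On $P_0+(\frac13,\frac13)$ we have $2x+y\ge .4+1=1.4$. So these two translates have disjoint interiors, and both lie in $[0,\frac{14}{15}]^2$, because $.6+\frac13=\frac{14}{15}$.

Enlarge $U$ and $V$ by a factor $\lambda>1$. If the enlarged pair fitted in $I$, then $U$ and $V$ would fit in a square of side $1/\lambda<1$, which is impossible. So for every number $a>\frac25$ there are two squares of total area at most $a$ that cannot be placed in $I$ by translations. Is this the worst that can happen? If squares of any number, sizes and tilts have total area at most $\frac25$, can we always slide them into $I$?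

## Translative packing and the number 2/5

**Definition (packing).** A finite or infinite sequence $(S_n)$ of squares, each given in a fixed position in the plane, *can be packed* in a set $C$ if there are rigid motions $\sigma_i$ such that the sets $\sigma_iS_i$ lie in $C$ and have pairwise disjoint interiors. The packing is *translative* if all $\sigma_i$ are translations.

The sides of the squares need not be parallel to anything. We write $|S|$ for the area of $S$. All squares have positive area.

Moon and Moser proved that if rotations are allowed, any sequence of squares with total area at most $\frac12$ can be packed in $I$, and that $\frac12$ cannot be increased. For translations, any two squares $S_1,S_2$ with $|S_1|+|S_2|=\frac25$ can be translatively packed in $I$, and $\frac25$ cannot be increased; the pair $U,V$ shows the second half. The paper "Translative Packing Two Squares In The Unit Square" is the source of the following conjecture: any finite or infinite sequence of squares with total area at most $\frac25$ can be translatively packed in the unit square. The conjecture is true, and we prove it. From here on, "packing" always means translative packing.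

An *IR-triangle* is a closed isosceles right triangle, in any position and orientation. For example, $\{x,y\ge0,\ x+y\le1\}$ is an IR-triangle with leg $1$. An IR-triangle $\Delta$ with leg $\ell$ has area $\frac12\ell^2$, so $\frac25|\Delta|=\frac15\ell^2$.

**Theorem 1.** Every finite or infinite sequence of squares, in arbitrary orientations, of total area $\le\frac25$ can be translatively packed in $I$.

**Theorem 2.** Every finite or infinite sequence of squares, in arbitrary orientations, of total area $\le\frac25|\Delta|$ can be translatively packed in the IR-triangle $\Delta$. Equivalently, total area $a$ suffices for leg $\sqrt{5a}$. The constant $\frac25$ is optimal.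

**Theorem 3.** A sequence of total area $\le\frac25$ can be translatively packed in a square $[0,t]^2$ with $t<1$, except in exactly one situation: the sequence consists of two squares of area $\frac15$, each having sides at angle $\arctan\frac12$ to the sides of $I$, and the two are not translates of each other. Such a pair cannot be packed in $[0,t]^2$ for any $t<1$.

## Bounding boxes fail, diagonals work

The first thing to try is to replace each square by its axis-parallel bounding box. A square of side $s$ has a bounding box of side at most $\sqrt2\,s$. For one square this is enough: if its area is at most $\frac25$, the box has side at most $\sqrt2\cdot\sqrt{2/5}=\sqrt{.8}<1$.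

For two squares it already breaks down. The boxes of $U$ and $V$ have side $.6$. An axis-parallel square of side $.6$ inside $I$ contains $(.5,.5)$ in its interior, so two such boxes always overlap, although $U$ and $V$ themselves can be packed in $I$. A proof that reaches $\frac25$ cannot work with boxes.

The packing of $U$ and $V$ suggests another container. The diagonal cuts $I$ into two IR-triangles of leg $1$, and each receives a square of area $\frac15$, which is $\frac25$ of the area of that triangle. So $\frac25$ appears as a density for triangles too, and an IR-triangle has a convenient property: its altitude cuts it into two IR-triangles of half the area. This invites a recursion, and it is why Theorem 2 comes before Theorem 1. First we need exact information about one square in a corner of a triangle.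

## One square in a 45° corner

Recall that the support function of a compact set $K$ is $h_K(u)=\max_{z\in K}u\cdot z$. It tells how far $K$ extends in direction $u$. Let $Q$ be a square with side $s$, center $(p,q)$, and one side at angle $\varphi$ to the $x$-axis. Put
$$M=\max(|\cos\varphi|,|\sin\varphi|),\qquad m=\min(|\cos\varphi|,|\sin\varphi|).$$
Then $M^2+m^2=1$ and $M\ge\frac1{\sqrt2}$, and $1\le M+m\le\sqrt2$, because $(M+m)^2=1+2Mm$ with $0\le 2Mm\le M^2+m^2=1$.

With $e_1=(\cos\varphi,\sin\varphi)$ and $e_2=(-\sin\varphi,\cos\varphi)$, the points of $Q$ are $(p,q)+\alpha e_1+\beta e_2$ with $|\alpha|,|\beta|\le\frac s2$. So the support function about the center is $h(u)=\frac s2(|u\cdot e_1|+|u\cdot e_2|)$. In the axis directions this is $\frac s2(|\cos\varphi|+|\sin\varphi|)$. In the diagonal directions we use $|a+b|+|a-b|=2\max(|a|,|b|)$. Hence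
$$h(\pm1,0)=h(0,\pm1)=\tfrac s2(M+m),\qquad h(\pm1,\pm1)=sM. \tag{1}$$

For the square $U$ we have $s=\frac1{\sqrt5}$, $M=\frac2{\sqrt5}$, $m=\frac1{\sqrt5}$, so $sM=.4$ and $sm=.2$. Formula (1) gives half-width $.3$ in the axis directions and $\max_U(x+y)=.4$, in agreement with the vertices.

The equation $M=2m$ says that the sides have slope $\pm\frac12$ or $\pm2$, that is, the tilt is $\arctan\frac12$ one way or the other. For a given area there are exactly two such squares up to translation, and they are mirror images in $x=y$.

The next lemma pushes a square into the corner of $\{0\le y\le x\}$ at the origin and records how far it reaches, in two directions at once.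

**Lemma 1.** If $Q$ has center $(p,q)=\left(\frac s2(3M+m),\frac s2(M+m)\right)$, then on $Q$:
$$y\ge0,\qquad y\le x,\qquad x\le s(2M+m)\le\sqrt5\,s,\qquad x+y\le s(3M+m)\le\sqrt{10}\,s.$$

*Proof.* By (1), $\min y=q-\frac s2(M+m)=0$. Also $\max(y-x)=q-p+sM=-sM+sM=0$. Next, $\max x=p+\frac s2(M+m)=\frac s2(4M+2m)=s(2M+m)$, and $\max(x+y)=p+q+sM=\frac s2(4M+2m)+sM=s(3M+m)$. Finally the Cauchy–Schwarz inequality with $M^2+m^2=1$ gives $2M+m\le\sqrt{4+1}$ and $3M+m\le\sqrt{9+1}$. $\square$

Equality $2M+m=\sqrt5$ holds only for $M=2m$, as for $U$. Equality $3M+m=\sqrt{10}$ holds only for $M=3m$.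

Thus a square of area $a$ fits in the triangle $\{0\le y\le x\le\sqrt{5a}\}$, and also in the triangle $\{0\le y\le x,\ x+y\le\sqrt{10a}\}$. Both are IR-triangles of leg $\sqrt{5a}$, turned by $45^\circ$ against each other. Remarkably, *one position serves for both*.

The second lemma says that a square which is already in a triangle cannot get deep into the sharp corners.

**Lemma 2.** (a) If $Q\subset\{y\ge0,\ x+y\le L\}$, then $x\le L-s/\sqrt2$ on $Q$. (b) If $Q\subset\{y\le x,\ x\le L\}$, then $x+y\le2L-s$ on $Q$.

*Proof.* (a) By (1), $p+q+sM\le L$ and $q\ge\frac s2(M+m)$. So $\max x=p+\frac s2(M+m)\le p+q\le L-sM\le L-s/\sqrt2$.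

(b) By (1), $p\le L-\frac s2(M+m)$ and $q-p+sM\le0$. So $\max(x+y)=p+q+sM\le2p\le2L-s(M+m)\le2L-s$. $\square$

Both lemmas also hold after reflections and rotations by multiples of $90^\circ$, since these preserve $M$ and $m$: transform the square, apply the lemma, transform back. In particular, exchanging $x$ and $y$ in (a), we get
$$Q\subset\{x,y\ge0,\ x+y\le L\}\quad\Longrightarrow\quad x\le L-\tfrac{s}{\sqrt2}\ \text{ and }\ y\le L-\tfrac s{\sqrt2}\ \text{ on }Q. \tag{2}$$

These lemmas already settle two squares. Let the sides be $s_1\ge s_2$ with $s_1^2+s_2^2=\frac25$. By Lemma 1, suitably reflected, put the first in $\{x,y\ge0,\ x+y\le\sqrt5\,s_1\}$ and the second in the triangle of leg $\sqrt5\,s_2$ at the corner $(1,1)$. The two triangles have disjoint interiors, since $\sqrt5(s_1+s_2)\le\sqrt5\sqrt{2\cdot\frac25}=2$. The second triangle lies in $I$, since $s_2^2\le\frac15$. The first triangle may stick out of $I$, but by (2) its square satisfies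
$$x,y\le s_1\left(\sqrt5-\tfrac1{\sqrt2}\right)\le\sqrt{\tfrac25}\left(\sqrt5-\tfrac1{\sqrt2}\right)=\sqrt2-\tfrac1{\sqrt5}<.97 .$$

## Unequal halves and greedy splitting

Now take many squares. The sensible plan is a recursion: split the family into two groups of equal total area, cut the triangle by its altitude, and continue in the two halves. If equal splittings always existed, this would prove Theorem 2 by induction, with one square as the base case.

The plan stops at the word "equal". If the totals are $a_1>a_2$, group 1 needs a triangle of leg $\sqrt{5a_1}$, larger than half of the container, and the tip of this triangle sticks out. Used as a black box, the induction hypothesis gives no control over what lies in the tip. For instance, suppose we pack in $I$ from two opposite corners and $a_1=.3$. The triangle $\{x,y\ge0,\ x+y\le\sqrt{1.5}\}$ contains the point $(1.1,.1)$, because $1.2^2=1.44<1.5$. So it contains tiny squares near that point, which lie outside $I$.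

What saved the two-square case was that a large square cannot enter the tip. So we split such that a large imbalance can occur only if *every* square in the larger group is large. Splitting from the largest to the smallest does this.

**Definition (greedy splitting).** Take a family with at least two members and finite total area. It has only finitely many members of area $\ge\varepsilon$ for each $\varepsilon>0$, so it can be listed by non-increasing area. Put the squares one after another into the one of two groups whose current total area is smaller, ties arbitrary. Name the groups so that their final totals satisfy $a_1\ge a_2$.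

The second square goes to the group that is still empty, so both groups are non-empty.

**Lemma 3.** If the family is finite, or if $a_1>a_2$, then group 1 is finite and
$$\text{every square of group 1 has area at least } a_1-a_2. \tag{3}$$

*Proof.* Just before any square is added to group 1, the total of group 1 is at most the current total of group 2, hence at most $a_2$. If group 1 were infinite, its totals before the successive additions would tend to $a_1$, so $a_1\le a_2$. Thus if $a_1>a_2$, group 1 is finite. Let $r$ be the area of the last, hence smallest, square of group 1. Just before it was added, group 1 had total $a_1-r\le a_2$. So $r\ge a_1-a_2$, and all squares of group 1 have area at least $r$. $\square$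

As an example, take areas $.10,.09,.08,.07,.06$. The first goes to one group, and $.09$ and $.08$ to the other (total $.17$). Then $.07$ joins the first group (total $.17$). At the tie, put $.06$ into the first group. The result is $a_1=.23$, $a_2=.17$, difference $.06$, and the smallest square of group 1 has area exactly $.06$.

## Reduction to finite families

**Lemma 4.** If Theorem 1 holds for finite families, it holds for infinite ones; the same is true for the packing statement of Theorem 2.

*Proof.* Suppose that for each $n$ the first $n$ squares can be packed in the container $C$, a square or a triangle, with translation vectors $v^{(n)}_1,\dots,v^{(n)}_n$. For fixed $i$ these vectors are bounded, since $C$ is bounded. By a diagonal argument there is a subsequence of indices $n$ along which $v^{(n)}_i\to v_i$ for every $i$. Since $C$ is closed, $S_i+v_i\subset C$. If the interiors of $S_i+v_i$ and $S_j+v_j$ had a common point, that point would also be interior to $S_i+v_i^{(n)}$ and $S_j+v_j^{(n)}$ for large $n$ in the subsequence, a contradiction. $\square$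

## Packing a triangle

We prove Theorem 2. We show by strong induction on $n$: *any $n$ squares of total area $a$ can be packed in every IR-triangle of leg $\sqrt{5a}$.* This suffices for finite families, since a triangle $\Delta$ with $\frac25|\Delta|\ge a$ has leg at least $\sqrt{5a}$ and contains an IR-triangle of leg $\sqrt{5a}$ with the same right angle. Infinite families follow by Lemma 4.

**Step 1: normalization.** We choose convenient coordinates. A rotation of the whole picture turns translations into translations, and the orientations of the squares are arbitrary. So we may assume that the triangle is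
$$C=\{0\le y\le x,\ x+y\le H\},\qquad H=\sqrt{10a}.$$
Its hypotenuse goes from $(0,0)$ to $(H,0)$, its apex is $(\frac H2,\frac H2)$, and its legs are $H/\sqrt2=\sqrt{5a}$.

**Step 2: one square.** This is the base of the induction. If $n=1$, then $s=\sqrt a$, and Lemma 1 gives a position with $0\le y\le x$ and $x+y\le\sqrt{10}\,s=H$.

**Step 3: two triangles for two groups.** This step sets up the recursion for $n\ge2$ and finishes the smaller group. Split greedily, with totals $a_1\ge a_2>0$, $a_1+a_2=a$, and put $L_i=\sqrt{5a_i}$,
$$T_1=\{0\le y\le x\le L_1\},\qquad T_2=\{y\ge0,\ x+y\le H,\ x\ge H-L_2\}.$$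
These are IR-triangles with legs $L_1$ and $L_2$; their right angles are at $(L_1,0)$ and $(H-L_2,0)$. We have
$$L_1+L_2\le\sqrt{2(L_1^2+L_2^2)}=\sqrt{10(a_1+a_2)}=H. \tag{4}$$
So $x\le L_1\le H-L_2$ on $T_1$, while $x\ge H-L_2$ on $T_2$, and the interiors are disjoint. Since $a_2\le\frac a2$, we have $L_2\le\sqrt{5a/2}=\frac H2$. Hence on $T_2$
$$y\le H-x\le L_2\le H-L_2\le x,$$
so $T_2\subset C$. Group 2 has fewer than $n$ squares and total $a_2$, so by induction it packs in $T_2$.

It remains to pack group 1 in $T_1\cap C=\{0\le y\le x\le L_1,\ x+y\le H\}$. The corner $(L_1,L_1)$ of $T_1$ lies outside $C$ when $L_1>\frac H2$.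

**Step 4: group 1 is a single square.** Here the square may be almost as large as the whole family, and we use that Lemma 1 controls both directions. Its side is $s=\sqrt{a_1}$. Placed as in Lemma 1, it satisfies $0\le y\le x\le\sqrt5\,s=L_1$ and $x+y\le\sqrt{10}\,s=\sqrt{10a_1}\le\sqrt{10a}=H$.

**Step 5: group 1 has at least two squares.** We show that the squares of group 1 cannot reach beyond the line $x+y=H$. By induction pack group 1, which has fewer than $n$ squares, in $T_1$. Let $\beta=a_1-a_2$. By (3) each square of group 1 has area at least $\beta$, hence side at least $\sqrt\beta$. Since there are at least two of them, $a_1\ge2\beta$. By Lemma 2(b), $x+y\le2L_1-\sqrt\beta$ on each of them. So it is enough to prove $2L_1-\sqrt\beta\le H$. As $a=2a_1-\beta$, this reads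
$$2\sqrt{5a_1}\le\sqrt{10(2a_1-\beta)}+\sqrt\beta. \tag{5}$$
Both sides are non-negative, so we may square:
$$20a_1\le20a_1-10\beta+\beta+2\sqrt{10\beta(2a_1-\beta)},\qquad\text{i.e.}\qquad 9\beta\le2\sqrt{10\beta(2a_1-\beta)}.$$
For $\beta=0$ this is trivial. For $\beta>0$, squaring and dividing by $\beta$ turns it into $81\beta\le40(2a_1-\beta)$, that is, $121\beta\le80a_1$. This holds, since $80a_1\ge160\beta$. The induction is complete.

Step 4 could not be merged into Step 5. With $a_1=1$, $a_2=.1$ we have $\beta=.9$, and $121\beta=108.9>80=80a_1$, so (5) is false.

**Step 6: optimality.** We show that some single square needs all of the leg $\sqrt{5a}$. Let $Q$ have side $s$ and $M=2m$ relative to the legs, so $M=\frac2{\sqrt5}$ and $m=\frac1{\sqrt5}$. If $Q\subset\{x,y\ge0,\ x+y\le\ell\}$, then by (1) $p,q\ge\frac s2(M+m)$ and $p+q+sM\le\ell$. So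
$$\ell\ge s(M+m)+sM=s(2M+m)=\sqrt5\,s,$$
that is, $s^2\le\frac15\ell^2=\frac25|\Delta|$. Hence a square of this tilt with area above $\frac25|\Delta|$, by however little, does not fit, and $\frac25$ cannot be increased. This proves Theorem 2. $\blacksquare$

## Packing the unit square from two opposite corners

We prove Theorem 1. By Lemma 4 we may take finitely many squares, of total area $a\le\frac25$. A single square fits in $I$ because its bounding box has side at most $\sqrt{.8}<1$. So let there be at least two squares, split greedily, with totals $a_1\ge a_2>0$, $\beta=a_1-a_2$ and $L_i=\sqrt{5a_i}$.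

**Step 1: triangles at opposite corners.** This step places both groups, with group 1 possibly sticking out of $I$. Let
$$T_1=\{x,y\ge0,\ x+y\le L_1\},\qquad T_2=\{x,y\le1,\ (1-x)+(1-y)\le L_2\}.$$
As in (4), $L_1+L_2\le\sqrt{10a}\le2$. So $x+y\le L_1\le2-L_2$ on $T_1$, while $x+y\ge2-L_2$ on $T_2$, and the interiors are disjoint. By Theorem 2, group $i$ packs in $T_i$. Since $a_2\le\frac a2\le\frac15$, we have $L_2\le1$, so $T_2\subset I$.

**Step 2: group 1 stays inside $I$.** Greedy splitting pays off here. By (3) every square of group 1 has side at least $\sqrt\beta$, so by (2) it satisfies $x,y\le L_1-\sqrt{\beta/2}$. Since $a_1=\frac{a+\beta}2$,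
$$L_1=\sqrt{\tfrac52(a+\beta)}\le\sqrt{1+\tfrac52\beta}\le1+\sqrt{\beta/2}. \tag{6}$$
The last inequality, squared, reads $1+\frac52\beta\le1+2\sqrt{\beta/2}+\frac\beta2$, that is, $2\beta\le\sqrt{2\beta}$, which means $\beta=0$ or $\beta\le\frac12$. It holds because $\beta\le a\le\frac25$. So $0\le x,y\le1$ on all squares of group 1, and the family is packed in $I$. $\blacksquare$

## When the full unit square is needed

We prove Theorem 3. The opening section shows that $U$ and $V$, hence every pair as described in Theorem 3, cannot be packed in $[0,t]^2$ with $t<1$. Indeed, only two orientations have tilt $\arctan\frac12$, so two squares of area $\frac15$ with this tilt that are not translates of each other are, up to translation, $U$ and $V$. It remains to pack every other sequence in a smaller square.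

**Step 1: easy cases.** We reduce to total area exactly $\frac25$. If the total area is $A<\frac25$, magnify the family by $\lambda=\sqrt{2/(5A)}>1$. The magnified family has total area $\frac25$ and packs in $I$ by Theorem 1, so the original packs in a square of side $1/\lambda<1$. A single square of area at most $\frac25$ fits in its bounding box, of side at most $\sqrt{.8}<1$. From now on the total area is exactly $\frac25$ and there are at least two squares.

The source of slack is this: for $a_1+a_2=\frac25$ we have $L_1+L_2=2$ only if $a_1=a_2$. So an *unequal* split leaves room between the triangles, provided that the squares of the larger group are not too small for the excess. The next lemma makes this precise.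

**Lemma 5.** Let the family be the disjoint union of a finite family $F$ of total area $\frac15+\delta$, $\delta>0$, with smallest member of area $q$, and a family $R$ of total area $\frac15-\delta\ge0$. If $5\delta<\sqrt{2q}+\frac q2$, then the family packs in $[0,t]^2$ for some $t<1$.

*Proof.* Put $L_1=\sqrt{1+5\delta}$ and $L_2=\sqrt{1-5\delta}<1$. Since $L_1\ne L_2$ and $L_1^2+L_2^2=2$, we have $L_1+L_2<2$. The hypothesis says $L_1^2<1+\sqrt{2q}+\frac q2=\left(1+\sqrt{q/2}\right)^2$, so $L_1-\sqrt{q/2}<1$. Hence we can choose $t<1$ with
$$t\ge\max\left(L_2,\ \tfrac12(L_1+L_2),\ L_1-\sqrt{q/2}\right).$$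
By Theorem 2, pack $F$ in $\{x,y\ge0,\ x+y\le L_1\}$ and $R$ in $\{x,y\le t,\ x+y\ge2t-L_2\}$; if $R$ is empty there is nothing to do for it. In the second triangle $x\ge2t-L_2-y\ge t-L_2\ge0$, and likewise $y\ge0$, so it lies in $[0,t]^2$. The interiors are disjoint, because $L_1\le2t-L_2$. The squares of $F$ have side at least $\sqrt q$, so by (2) they satisfy $x,y\le L_1-\sqrt{q/2}\le t$. $\square$

Split the family greedily into two groups. Steps 2 to 6 treat all cases.

**Step 2: the totals differ.** Here the greedy split itself feeds Lemma 5. Let $F$ be the larger group, finite by Lemma 3, with total $\frac15+\delta$ and smallest member of area $q$. The difference of the totals is $2\delta$, so $2\delta\le q$ by (3). Since $0<q\le\frac25$, we have $2q<1$, hence $2q<\sqrt{2q}$, and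
$$5\delta\le\tfrac52q=2q+\tfrac q2<\sqrt{2q}+\tfrac q2 .$$
Lemma 5 applies.

**Step 3: equal totals and a small square.** We upset a balanced split by a small square. Let both totals be $\frac15$ and suppose some square has area less than $\frac8{81}$. Call its group $A$ and the other group $B$. Let $G$ be the finite set of squares of $B$ with area at least $\frac8{81}$; its total is at most $\frac15$. Let $c_1\ge c_2\ge\cdots$ be the areas of all squares *of the whole family* that are less than $\frac8{81}$. The total of $G$ plus $\sum c_i$ is at least the total $\frac15$ of $B$ plus the area of one square of $A$, hence greater than $\frac15$. So there is a least index $j$ such that $G$ together with the squares of areas $c_1,\dots,c_j$ has total greater than $\frac15$, and $j\ge1$ because $G$ alone does not exceed $\frac15$. Let $F$ be this finite family, $\frac15+\delta$ its total, and $R$ the rest. The smallest member of $F$ has area $q=c_j<\frac8{81}$, and $0<\delta\le c_j=q$ by the minimality of $j$. The inequality $5q<\sqrt{2q}+\frac q2$ is equivalent to $\frac92\sqrt q<\sqrt2$, i.e. to $q<\frac8{81}$, which holds. So $5\delta\le5q<\sqrt{2q}+\frac q2$, and Lemma 5 applies.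

What is left: both totals are $\frac15$ and all areas are at least $\frac8{81}$. Since $3\cdot\frac8{81}=\frac{24}{81}>\frac15$, each group has at most two squares, and in a group of two every area is at most $\frac15-\frac8{81}=\frac{41}{405}$.

**Step 4: two and two.** Here bounding boxes suffice. All four have side at most $\sqrt{2\cdot41/405}=\sqrt{82/405}<.45$, because $.45^2\cdot405=82.0125>82$. They fit in a $2\times2$ grid in $[0,.9]^2$.

**Step 5: one square $S_1$ of area $\frac15$ with tilt different from $\arctan\frac12$.** This step disposes of that tilt in both remaining cases, one and one, and one and two. The other group has total $\frac15$ and consists of one or two squares; let $s_{\min}$ be the smallest side among them. The side of $S_1$ is $s=\frac1{\sqrt5}$, and $M\ne2m$ gives $2M+m<\sqrt5$. So Lemma 1 places $S_1$ in an IR-triangle $\{0\le y\le x\le L_1\}$ with $L_1=s(2M+m)<1$. By the reflection $x\mapsto L_1-x$, which preserves $M$ and $m$, we may use $\{x,y\ge0,\ x+y\le L_1\}$ instead. Choose $t<1$ with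
$$t\ge\max\left(L_1,\ \tfrac{1+L_1}2,\ 1-\tfrac{s_{\min}}{\sqrt2}\right).$$
Put $S_1$ in $\{x,y\ge0,\ x+y\le L_1\}\subset[0,t]^2$ and pack the other group, by Theorem 2, in $\{x,y\le t,\ x+y\ge2t-1\}$, a triangle of leg $1$. The interiors are disjoint, because $L_1\le2t-1$. In the coordinates $x'=t-x$, $y'=t-y$ the second triangle is $\{x',y'\ge0,\ x'+y'\le1\}$. So (2) gives $x',y'\le1-s_{\min}/\sqrt2\le t$ on each square of the other group, that is, $x,y\ge0$. Everything lies in $[0,t]^2$.

*One and one.* Both areas are $\frac15$. If one of the two squares has tilt other than $\arctan\frac12$, Step 5 applies with that square as $S_1$. Otherwise both have $M=2m$. If they are not translates of each other, this is the exceptional pair. If they are, then up to a reflection of the whole picture in $x=y$ both are translates of $P_0$, and the opening section packs them in $[0,\frac{14}{15}]^2$.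

*One and two.* Now $S_1$ has area $\frac15$, and $S_2,S_3$ have sides $s_2,s_3$ with $s_2^2+s_3^2=\frac15$ and $s_i^2\le\frac{41}{405}$. By Step 5 we may assume $M=2m$ for $S_1$.

**Step 6: $S_1$ has tilt $\arctan\frac12$, and the pair $S_2,S_3$ fits in a triangle of leg less than 1.** Now $S_1$ uses up its triangle, so we look for slack in the other one. Suppose $S_2,S_3$ pack in the IR-triangle with axis-parallel legs of length $L_2<1$ and right angle at its upper right vertex. Choose $t<1$ with $t\ge\max\left(L_2,\frac{1+L_2}2,1-\frac1{\sqrt{10}}\right)$. By Theorem 2 put $S_1$ in $\{x,y\ge0,\ x+y\le1\}$; by (2), on it $x,y\le1-\frac1{\sqrt5\sqrt2}=1-\frac1{\sqrt{10}}\le t$. Put $S_2,S_3$ in $\{x,y\le t,\ x+y\ge2t-L_2\}$, which lies in $[0,t]^2$ because $L_2\le t$. The interiors are disjoint, because $1\le2t-L_2$. So the family packs in $[0,t]^2$.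

When does such an $L_2$ exist? Use rotated coordinates in which the hypotenuse lies on the $x$-axis and the triangle is $\{0\le y\le x,\ x+y\le H'\}$, with leg $H'/\sqrt2$. Let $M_i,m_i$ be the parameters of $S_i$ in these coordinates. Place $S_2$ in the left corner by Lemma 1. Place $S_3$ in the right corner by Lemma 1 reflected by $x\mapsto H'-x$. Then $S_2$ satisfies $0\le y\le x\le s_2(2M_2+m_2)$ and $x+y\le\sqrt{10}\,s_2$. The square $S_3$ satisfies $0\le y\le H'-x\le s_3(2M_3+m_3)$ and $(H'-x)+y\le\sqrt{10}\,s_3$. If
$$H'\ge s_2(2M_2+m_2)+s_3(2M_3+m_3)\qquad\text{and}\qquad H'\ge\sqrt{10}\max(s_2,s_3), \tag{7}$$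
then a vertical line separates the squares, the inequality for $S_3$ gives $y\le x$, the one for $S_2$ gives $x+y\le H'$, and we have a packing. The second bound in (7) is at most $\sqrt{10\cdot41/405}=\sqrt{410/405}<\sqrt2$. The first is at most
$$\sqrt5(s_2+s_3)\le\sqrt5\cdot\sqrt{2\cdot\tfrac15}=\sqrt2,$$
with equality only if $s_2=s_3$ and $M_i=2m_i$ for both. Unless equality holds, some $H'<\sqrt2$ satisfies (7), and $L_2=H'/\sqrt2<1$ works.

**Step 7: the remaining triple.** In the case of equality there is no slack left in the triangles, so we leave them and place the three squares explicitly. Now $S_2,S_3$ have area $\frac1{10}$ and sides at angle $\arctan\frac12$ to a diagonal of $I$. Since $\tan\left(\frac\pi4-\arctan\frac12\right)=\frac{1-1/2}{1+1/2}=\frac13$, their sides make the angle $\arctan\frac13$, one way or the other, with the sides of $I$. So each of them is a translate of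
$$P:\ (.1,0),(.4,.1),(.3,.4),(0,.3)\qquad\text{or}\qquad N:\ (.3,0),(.4,.3),(.1,.4),(0,.1).$$
Reflecting everything in $x=y$ if necessary, which interchanges the types $P$ and $N$, we may assume that $S_1$ is a translate of $P_0$, the square with vertices $(.2,0),(.6,.2),(.4,.6),(0,.4)$. We pack in $[0,.975]^2$.

* Put $S_1$ at $P_0\subset[0,.6]^2$. There $2x+y\le1.4$, as computed in the opening section, and $3x+y\le2$, since its values at the vertices are $.6,2,1.8,.4$.
* Put $S_2$, of either type, so that its bounding box is $[.575,.975]^2$. There $2x+y\ge3\cdot.575=1.725>1.4$, so $S_2$ is disjoint from $S_1$.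
* If $S_3$ is of type $P$, put it at $P+(.575,0)$. On $P$ the values of $3x+y$ at the vertices are $.3,1.3,1.3,.3$. So on $S_3$ we have $3x+y\ge.3+1.725=2.025>2$, and $S_3$ is disjoint from $S_1$. Also $y\le.4<.575$ on $S_3$, so it is disjoint from $S_2$.
* If $S_3$ is of type $N$, put it at $N+(.575,.15)$. On $N$ the values of $2x+y$ at the vertices are $.6,1.1,.6,.1$. So on $S_3$ we have $2x+y\ge.1+1.15+.15=1.4$, and its interior is disjoint from that of $S_1$. Also $y\le.55<.575$ on $S_3$, so it is disjoint from $S_2$.

In both cases $S_3\subset[.575,.975]\times[0,.55]$, so the three squares are packed in $[0,.975]^2$. All cases are done, and Theorem 3 is proved. $\blacksquare$
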